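# A knot in $S^4$ with no minimal Seifert manifold

## 1. The spun trefoil and a 3-manifold that it bounds

Take the closed half-space $\mathbb R^3_+=\{x_3\ge 0\}$ and in it a properly embedded arc $\alpha$, with its two endpoints on the plane $x_3=0$, knotted as a trefoil. Let $F\subset\mathbb R^3_+$ be a genus one Seifert surface: $\partial F=\alpha\cup\sigma$, where $\sigma=F\cap\{x_3=0\}$ is a straight segment, and everything is perpendicular to the plane near the plane. Rotate $\mathbb R^3_+$ about the plane inside $\mathbb R^4\subset S^4$. The arc sweeps out a smooth 2-sphere $K$, and $F$ sweeps out a smooth compact oriented 3-manifold $V$ with $\partial V=K$.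

Let us compute two groups by hand. Put $X=\mathbb R^3_+\setminus\alpha$ and $\partial X=\{x_3=0\}\setminus\alpha$. The rotated copy of $X$ is $X\times S^1$ with $\partial X\times D^2$ glued along $\partial X\times S^1$, and by van Kampen this gluing only kills the circle factor. So $\pi_1(S^4\setminus K)=\pi_1(X)$, which is the trefoil group (adding the point at infinity changes nothing). In the same way $V$ is $F\times S^1$ with $\sigma\times D^2$ glued along $\sigma\times S^1$, so $\pi_1(V)=\pi_1(F)$, free of rank 2. The inclusion of $V$ induces the map $\pi_1(F)\to\pi_1(X)$.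

Write the trefoil group as $\langle x,y\mid xyx=yxy\rangle$ and set $u_k=x^k(yx^{-1})x^{-k}$, so that $y=u_0x$. Then $xyx=u_1x^3$ and $yxy=u_0u_2x^3$, so the relation says $u_1=u_0u_2$. The group becomes
$$\langle u_0,u_1,x\mid xu_0x^{-1}=u_1,\ xu_1x^{-1}=u_0^{-1}u_1\rangle .$$
Since $u_1$ and $u_0^{-1}u_1$ generate the free group $F(u_0,u_1)$, conjugation by $x$ is an automorphism of it, and the group is $F_2\rtimes\mathbb Z$ with commutator subgroup $F_2=F(u_0,u_1)$. The trefoil is fibered with fiber $F$, and this is the textbook statement that $\pi_1(F)$ maps isomorphically onto this commutator subgroup. So $\pi_1(V)$ injects into the group of $K$.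

Here is the general vocabulary.

**Definition (knots and Seifert manifolds).** A *knot in $S^4$*, or 2-knot, is an oriented 2-sphere $K$ smoothly embedded in $S^4$. Its *exterior* $E(K)$ is the complement of an open tubular neighborhood, and its *group* is $G(K)=\pi_1(E(K))$; the abelianization of $G(K)$ is $\mathbb Z$, generated by a meridian. A *Seifert manifold* for $K$ is a compact, connected, oriented 3-manifold $V$ smoothly embedded in $S^4$ with $\partial V=K$. Such a $V$ always exists. We take $V$ to meet $E(K)$ in a copy $V\cap E(K)$ of itself.

**Definition (minimal).** A Seifert manifold $V$ is *minimal* if $\pi_1(V\cap E(K))\to G(K)$, induced by inclusion, is injective.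

This is the 3-dimensional analogue of an incompressible Seifert surface. The $V$ above is minimal, and the same computation applied to any classical knot and a Seifert surface of least genus (whose group injects, by the loop theorem) gives a minimal Seifert manifold for the spun knot.

Minimality is a property of $V$ and not of $K$. The unknotted sphere bounds a ball $D^3$, which is minimal. Choose an $S^1\times S^2\subset S^4$ disjoint from that ball and join the two by a tube along an arc that meets them only in its endpoints. The result is a Seifert manifold with fundamental group $\mathbb Z$. A loop in it can be pushed off it in the normal direction, so it has intersection number $0$ with it, and hence it is trivial in $G(K)=\mathbb Z$, where intersection number with a Seifert manifold is $\pm$ the identification with $\mathbb Z$. This Seifert manifold is not minimal, although the knot has a minimal one.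

So the thing to ask is about existence: **does every knot in $S^4$ have a minimal Seifert manifold?** The source of this problem is "Knots in the Stable 4-Space; An Overview". The answer will be no.

It helps to see why the classical argument for "yes" does not carry over. For a surface in a 3-manifold, the loop theorem turns a curve in the kernel into an embedded compressing disc, and compression lowers the genus, so the process ends. In $S^4$, suppose we are even given an embedded disc whose interior misses $V$, whose boundary is a circle $c\subset V$, and whose framing allows us to do surgery on $V$. This surgery replaces a solid torus $S^1\times D^2\subset V$ by $D^2\times S^1$. It is a Dehn surgery on $V$, and the new group need not be a quotient of $\pi_1(V)$, because the meridian of $c$ no longer bounds a disc: surgery on an unknotted circle in a ball in $V$, with framing $0$, gives $V\#(S^1\times S^2)$ and the larger group $\pi_1(V)*\mathbb Z$. Nothing that must go down has been found, and the argument stops there.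

## 2. The tree dual to a Seifert manifold

We need a way to talk about all Seifert manifolds of a knot at once. Let $J$ be a 2-knot with exterior $E$, let $V$ be a Seifert manifold, and put $V_0=V\cap E$. It is connected, properly embedded and two-sided, with a transverse orientation. Write $\mathrm{Im}(V)$ for the image of $\pi_1(V_0)$ in $G(J)$; it is defined up to conjugacy. Intersection number with $V_0$ is a homomorphism $\chi_V:G(J)\to\mathbb Z$. It is $\pm1$ on a meridian, which meets $V_0$ once, so it is onto. Since $G(J)^{ab}\cong\mathbb Z$, we get $\chi_V=\pm\chi_J$ for any abelianization map $\chi_J:G(J)\to\mathbb Z$.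

**Lemma 2.1.** There are a tree $T$ with an action of $G(J)$ without inversions, whose edge stabilizers are exactly the conjugates of $\mathrm{Im}(V)$, and a function $\eta:\mathrm{Vert}(T)\to\mathbb Z$ with
$$\eta(gv)=\eta(v)+\chi_V(g)\qquad\text{for all } g\in G(J),\ v\in \mathrm{Vert}(T). \tag{1}$$

*Proof.* Let $\tilde E$ be the universal cover and $\tilde V$ the preimage of $V_0$. The vertices of $T$ are the components of $\tilde E\setminus\tilde V$. The edges are the components $S$ of $\tilde V$, and $S$ joins the components on its two sides, directed by the transverse orientation.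

*$T$ is a tree.* It is connected, because a generic path in $\tilde E$ crosses $\tilde V$ finitely many times. Each $S$ separates $\tilde E$: otherwise, as $S$ is connected, some closed loop crosses $S$ exactly once, but intersection number with $S$ is a homotopy invariant and $\tilde E$ is simply connected. If the two ends of the edge $S$ were joined by an edge path in $T$ avoiding $S$, we would get a path in $\tilde E\setminus S$ from one side of $S$ to the other, which is impossible. So $T$ is connected and every edge separates it.

*The action.* Deck transformations preserve the transverse orientation, so they preserve the direction of edges and there are no inversions. Fix a base point off $V_0$ with a lift $\tilde *$, and an arc $\gamma$ from the base point to $V_0$. Its lift from $\tilde *$ ends on a component $S_0$. An element $g$ preserves $S_0$ exactly when the endpoint of the lifted $\gamma$ and its $g$-translate can be joined inside $S_0$, that is, when $g$ is represented by $\gamma$, then a loop in $V_0$, then $\gamma^{-1}$. So the stabilizer of $S_0$ is $\mathrm{Im}(V)$, formed with $\gamma$. Since $V_0$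 is connected, every edge is a translate of $S_0$, and its stabilizer is a conjugate.

*The heights.* Let $v_0$ be the vertex containing $\tilde *$, and let $\eta(v)$ be the signed number of directed edges crossed on the way from $v_0$ to $v$; in a tree every edge path from $v_0$ to $v$ gives the same count. As $G(J)$ preserves directions, $\eta(gv)-\eta(gv_0)=\eta(v)$. A path in $\tilde E$ from $\tilde *$ to $g\tilde *$ projects to a loop representing $g$, so $\eta(gv_0)=\chi_V(g)$. This gives (1). $\square$

For the unknot and $V=D^3$ we have $E=S^1\times D^3$ and $\tilde E=\mathbb R\times D^3$, the preimage of $V_0$ is a row of balls, $T$ is a line, $\mathbb Z$ translates it by one step, and $\eta$ is the coordinate. Lemma 2.1 turns our problem around: *a subgroup of $G(J)$ that fixes an edge of $T$ is conjugate into $\mathrm{Im}(V)$.*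

**Trees: what we use.** Let $T$ be a tree with distance $d$ on vertices. An automorphism $g$ without inversions (nor its powers) is either *elliptic*, meaning that it fixes a vertex, or *hyperbolic*, meaning that it translates a unique line, its *axis*, by a *translation length* $\ell(g)\ge1$; elliptic elements have $\ell=0$. The number $\ell$ is conjugation invariant and $\ell(g^n)=|n|\,\ell(g)$. The fixed set $\mathrm{Fix}(g)$ of an elliptic element is a subtree. An *end* is a class of rays, where two rays are identified if they share a subray; $[u,\varepsilon)$ is the ray from $u$ to the end $\varepsilon$. A path without backtracking is a geodesic. For a nonempty subtree $Y$ let $\pi_Y(x)$ be the vertex of $Y$ nearest to $x$. The path $[x,\pi_Y(x)]$ meets $Y$ only in its last vertex, so following it by a path inside $Y$ creates no backtracking. This gives four facts: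

1. $\pi_Y(x)\in[x,y]$ for every $y\in Y$.
2. If $\pi_Y(x)\ne\pi_Y(x')$, then $[x,x']\supset[\pi_Y(x),\pi_Y(x')]$. So if $[x,x']$ misses $Y$, then $\pi_Y(x)=\pi_Y(x')$.
3. If $z\in[x,\pi_Y(x)]$, then $\pi_Y(z)=\pi_Y(x)$.
4. If $gY=Y$, then $\pi_Y(gx)=g\pi_Y(x)$.

For instance, on the line with vertex set $\mathbb Z$, translation by $2$ is hyperbolic with $\ell=2$, the reflection $n\mapsto -n$ is elliptic with fixed set $\{0\}$, and $n\mapsto 1-n$ is an inversion.

## 3. A knot with group $\langle a,t\mid tat^{-1}=a^2\rangle$

**Handles in dimension five.** We build knots from handlebodies, using three facts.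

* **(H1)** In a 4-manifold, homotopic embeddings of a finite disjoint union of circles are isotopic: in a generic 1-parameter family of maps, double points have expected dimension $1+1+1-4<0$ and zeros of the derivative $1+1-4<0$. So such a link is determined up to isotopy by the free homotopy classes of its components.
* **(H2)** If $Z$ is a 5-dimensional handlebody with handles of index $\le2$, then $\pi_1(\partial Z)\to\pi_1(Z)$ is an isomorphism, because $Z$ is obtained from a collar of $\partial Z$ by attaching the dual handles, which have index $\ge3$.
* **(H3)** A 2-handle whose attaching circle meets the belt sphere of a 1-handle transversely in exactly one point cancels that 1-handle, whatever its framing.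

Let $X$ be $D^5$ with two orientable 1-handles $a,t$ and one 2-handle along a circle of class $tat^{-1}a^{-2}$. Add a 2-handle $h_\tau$ along a disjoint circle $\tau$ of class $t$. We may attach $h_\tau$ first; by (H1) and (H3) it cancels the 1-handle $t$. The other circle now has class $a\cdot a^{-2}=a^{-1}$, so it cancels the 1-handle $a$. Hence $X\cup h_\tau\cong D^5$, and its boundary is $S^4$. On the other hand this boundary is $(\partial X\setminus\nu(\tau))\cup(D^2\times S^2)$ with $\nu(\tau)$ an open tubular neighborhood. The sphere $J_0=0\times S^2$ is a knot with exterior $\partial X\setminus\nu(\tau)$, and since $\tau$ has codimension 3, its group is $\pi_1(\partial X)=\pi_1(X)=\langle a,t\mid tat^{-1}=a^2\rangle$ by (H2). In this group $a$ has infinite order: let $a$ act on $\mathbb R$ by $u\mapsto u+1$ and $t$ by $u\mapsto 2u$.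

**An element that cannot be avoided.** Let $V$ be any Seifert manifold of $J_0$ and $T$ its dual tree. From $\ell(a)=\ell(tat^{-1})=\ell(a^2)=2\ell(a)$ we get that $a$ is elliptic. Let $F=\mathrm{Fix}(a)$. Then $tF=\mathrm{Fix}(tat^{-1})=\mathrm{Fix}(a^2)\supseteq F$, so $t^{-1}F\subseteq F$. Take $v\in F$. Then $t^{-1}v\in F$, and $t^{-1}v\neq v$ by (1), since $t$ generates the abelianization. So $F$ contains the path $[v,t^{-1}v]$, and $a$ fixes an edge. Therefore, *for every Seifert manifold $V$ of $J_0$, a conjugate of the infinite cyclic group $\langle a\rangle$ lies in $\mathrm{Im}(V)$.*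

So relations in the knot group can force a subgroup into $\mathrm{Im}(V)$ for all $V$ at once. If $V$ is minimal, $\mathrm{Im}(V)\cong\pi_1(V)$ is an orientable 3-manifold group. We should therefore force something that no such group contains. We will see in Section 7 that
$$BS(1,2)=\langle x,y\mid yxy^{-1}=x^2\rangle$$
qualifies. The knot $J_0$ itself is of no help: its group is $BS(1,2)$, but $\mathrm{Im}(V)$ lies in the kernel of $\chi_V$, which does not contain $t$. We need a copy of $BS(1,2)$ inside the commutator subgroup.

## 4. Forcing $BS(1,2)$ into every edge group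

**The direct copy.** The obvious plan repeats Section 3 with $W=\langle a,b\mid bab^{-1}=a^2\rangle$ in place of $\langle a\rangle$: choose an injective endomorphism $\varphi$ of $W$ and impose $twt^{-1}=\varphi(w)$ for $w\in W$. If $W$ fixed a vertex, then $t\,\mathrm{Fix}(W)=\mathrm{Fix}(\varphi(W))\supseteq\mathrm{Fix}(W)$, and $W$ would fix an edge as before. But this never gives a knot group. The abelianization of $W$ is $\mathbb Z$, generated by $b$, and we know $W\cong\mathbb Z[\frac12]\rtimes\mathbb Z$ (recalled in Section 7), with $b$ acting as multiplication by 2. If $\varphi(a)$ has exponent $e$ in $W^{ab}$, then $\varphi(b)\varphi(a)\varphi(b)^{-1}=\varphi(a)^2$ gives $e=2e$, so $e=0$ and $\varphi(a)$ is a nonzero element of $\mathbb Z[\frac12]$. If $\varphi(b)$ has exponent $k$, it multiplies $\varphi(a)$ by $2^k$, so $2^k=2$ and $k=1$. Hence $\varphi$ induces the identity on $W^{ab}$, and the abelianization of the new group is $\mathbb Z^2$. The element $b$ survives in homology, and no choice of $\varphi$ repairs this.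

**One relation that mixes $W$ and $tWt^{-1}$.** So we drop the demand that $t$ carries $W$ into $W$. Instead we impose a single relation $r=1$, where $r$ alternates between letters of $W$ and letters of $W^t=tWt^{-1}$. The hope is this: if $W$ fixes no edge, then $W$ and $W^t$ are "spread apart" in the tree, and an alternating word moves things too far to be trivial. The word has four letters, chosen so that the two letters from $W$ generate $W$, the two from $W^t$ generate $W^t$, $b$ dies in homology, and setting $t=1$ kills the whole group. Let
$$G=\langle a,b,t\mid bab^{-1}=a^{2},\ r=1\rangle,\qquad r=b\cdot(tbt^{-1})\cdot(ab)\cdot(tab^{-2}t^{-1}), \tag{2}$$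
$$W=\langle a,b\rangle\le G,\quad g_1=b,\quad g_2=ab,\quad h_1=tbt^{-1},\quad h_2=tab^{-2}t^{-1},\quad r=g_1h_1g_2h_2. \tag{3}$$
In $G^{ab}$ the first relator gives $a=0$ and the second gives $b+2a=0$. So $G^{ab}\cong\mathbb Z$ is generated by $t$, and $a,b\in[G,G]$. Also
$$\langle g_1,g_2\rangle=\langle b,ab\rangle=W,\qquad \langle h_1,h_2\rangle=t\langle b,ab^{-2}\rangle t^{-1}=W^t. \tag{4}$$

**Theorem 4.1.** There is a smooth knot $K\subset S^4$ with $G(K)\cong G$, and $K$ has no minimal Seifert manifold.

**Theorem 4.2.** Let $J$ be a 2-knot, $\chi_J:G(J)\to\mathbb Z$ an abelianization map, and $\varphi:G\to G(J)$ a homomorphism such that $\varphi(a)$ has infinite order and $\chi_J(\varphi(t))\ne0$. Then for every Seifert manifold $V$ of $J$, the image of $\pi_1(V\cap E(J))$ in $G(J)$ contains a conjugate of $\varphi(W)\cong BS(1,2)$. In particular $J$ has no minimal Seifert manifold. This applies to $K$ and to $K\#J'$ for every 2-knot $J'$, so infinitely many 2-knots have no minimal Seifert manifold.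

Four things are needed: a knot with group $G$; the fact that $a$ has infinite order, without which $W$ could collapse; the exclusion of $BS(1,2)$ from 3-manifold groups; and the statement about trees.

## 5. A knot with group $G$

We repeat the construction of Section 3. Let $X_1$ be $D^5$ with three orientable 1-handles $a,b,t$, so that $\pi_1(X_1)=F(a,b,t)$ and $\partial X_1=\#^3S^1\times S^3$. Take disjoint circles $R_1,R,\tau\subset\partial X_1$ in the classes $bab^{-1}a^{-2}$, $r$, $t$. Let $X$ be $X_1$ with 2-handles along $R_1$ and $R$, and let $X'=X\cup h_\tau$ with a 2-handle $h_\tau$ along $\tau$, with any framings.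

**Step 1: $X'\cong D^5$.** The purpose is to see $S^4$ as $\partial X'$. The attaching circles are disjoint, so we may attach $h_\tau$ first. By (H1), $\tau$ is isotopic to a circle that runs once over the 1-handle $t$ and over no other 1-handle, so $h_\tau$ cancels this 1-handle. What is left is $D^5$ with the 1-handles $a,b$, and a link $R\cup R_1$ in its boundary, whose classes are obtained by setting $t=1$ (by (H2), classes can be read in $F(a,b,t)/\langle\langle t\rangle\rangle$).

Now $R$ has class $b\cdot b\cdot ab\cdot ab^{-2}$. Moving the final $b^{-2}$ to the front, this is conjugate to $aba$, hence to $a^2b$. By an isotopy of the link, $R$ runs twice over $a$ and meets the belt sphere of the 1-handle $b$ exactly once, so this pair cancels. What remains is $S^1\times D^4$, with $\pi_1=\langle a\rangle$ and $b=a^{-2}$.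

Finally $R_1$ has class $bab^{-1}a^{-2}=a^{-2}\cdot a\cdot a^2\cdot a^{-2}=a^{-1}$. So it is isotopic to a core circle, and the last pair cancels. Hence $X'\cong D^5$ and $\partial X'\cong S^4$.

**Step 2: the knot and its group.** Let $M=\partial X$. Then
$$S^4=\partial X'=(M\setminus\nu(\tau))\cup(D^2\times S^2),$$
and we let $K=0\times S^2$, the belt sphere of $h_\tau$. Its exterior is $M\setminus\nu(\tau)$. Since $\tau$ has codimension 3 in $M$, (H2) gives $G(K)=\pi_1(M)=\pi_1(X)=G$. $\square$

## 6. The element $a$ has infinite order in $G$

**Lemma 6.1.** There is a homomorphism $\rho:G\to GL_2(\mathbb R)$ such that $\rho(a)$ has infinite order.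

*Proof.* The idea is to make $W$ upper triangular and to let $t$ send the line of $e_1$ to the line of $e_2$; then $W^t$ becomes lower triangular, and $r=1$ becomes one matrix equation with a few free parameters. Let
$$\sigma=\sqrt2,\quad m=-\frac1{4+\sigma},\quad n=\frac72,\quad s=\frac{7(3-\sigma)}{4\sigma}\neq0,\quad \theta=\sigma(ms-n),$$
$$a\mapsto\begin{pmatrix}1&1\\0&1\end{pmatrix},\qquad b\mapsto\begin{pmatrix}\sigma&m\\0&\sigma^{-1}\end{pmatrix},\qquad t\mapsto\begin{pmatrix}0&1\\s&\theta\end{pmatrix},$$
where the last determinant is $-s\ne0$. We write $a,b,t$ for these matrices too.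

**Step 1: the first relation.** Conjugation by $b$ multiplies the off-diagonal entry of $a$ by $\sigma\cdot\sigma=2$, so $bab^{-1}=a^2$.

**Step 2: conjugation by $t$.** Put
$$A=\begin{pmatrix}1&0\\s&1\end{pmatrix},\qquad B=\begin{pmatrix}\sigma^{-1}&0\\n&\sigma\end{pmatrix}.$$
We check $ta=At$ and $tb=Bt$ on basis vectors. We have $te_1=se_2$ and $te_2=e_1+\theta e_2$. Then:

* $tae_1=se_2=Ate_1$;
* $tae_2=t(e_1+e_2)=e_1+(s+\theta)e_2=Ate_2$;
* $tbe_1=\sigma se_2=Bte_1$;
* $tbe_2=t(me_1+\sigma^{-1}e_2)=\sigma^{-1}e_1+(ms+\sigma^{-1}\theta)e_2$, while $Bte_2=\sigma^{-1}e_1+(n+\sigma\theta)e_2$. These agree because $\sigma-\sigma^{-1}=\sigma^{-1}$, so $\theta(\sigma-\sigma^{-1})=\theta/\sigma=ms-n$.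

So $tat^{-1}=A$ and $tbt^{-1}=B$.

**Step 3: the second relation.** The relation $r=1$ reads $b\,B\,ab\,AB^{-2}=1$, that is, $bB=B^2A^{-1}b^{-1}a^{-1}$. Using $\sigma+\sigma^{-1}=3/\sigma$,
$$bB=\begin{pmatrix}1+mn&\sigma m\\ n/\sigma&1\end{pmatrix},\qquad
B^2A^{-1}b^{-1}a^{-1}=\begin{pmatrix}\frac12&0\\ \frac{3n}{\sigma}-2s&2\end{pmatrix}\begin{pmatrix}\sigma^{-1}&-\sigma^{-1}-m\\0&\sigma\end{pmatrix}.$$
Here $2s=n(3-\sigma)/\sigma$, so $\frac{3n}\sigma-2s=n$, and the second product is
$$\begin{pmatrix}\frac1{2\sigma}&-\frac12(\sigma^{-1}+m)\\ n/\sigma&-n(\sigma^{-1}+m)+2\sigma\end{pmatrix}.$$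
Compare entries.

* $(1,2)$: since $m(4+\sigma)=-1$ and $4+\sigma=\sigma(2\sigma+1)$, we get $2\sigma m+m=-\sigma^{-1}$, i.e. $\sigma^{-1}+m=-2\sigma m$. So $-\frac12(\sigma^{-1}+m)=\sigma m$.
* $(1,1)$: since $(2\sigma-1)(4+\sigma)=7\sigma$, we get $mn=-\frac7{2(4+\sigma)}=-\frac{2\sigma-1}{2\sigma}$, so $1+mn=\frac1{2\sigma}$.
* $(2,1)$: both are $n/\sigma$.
* $(2,2)$: the right-hand entry is $2\sigma mn+2\sigma=2\sigma(1+mn)=1$.

So both relations hold and $\rho$ is defined. Clearly $\rho(a)$ has infinite order. $\square$

## 7. $BS(1,2)$ is not in an orientable 3-manifold group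

Recall $BS(1,2)\cong\mathbb Z[\frac12]\rtimes\mathbb Z$ with product $(u,k)(v,l)=(u+2^kv,k+l)$, via $x\mapsto(1,0)$ and $y\mapsto(0,1)$. The map is onto. It is injective because $yx^n=x^{2n}y$ and $x^ny^{-1}=y^{-1}x^{2n}$ bring every element to the form $y^{-i}x^ny^j$ with $i,j\ge0$, whose image $(n/2^i,\,j-i)$ is trivial only if $n=0$ and $i=j$. Write $A=\mathbb Z[\frac12]$ for the normal subgroup (from now on the matrix $A$ is not used). An element outside $A$ acts on $A$ as multiplication by $2^k$ with $k\ne0$.

**Lemma 7.1.** If $H=\langle x,y\rangle$ with $yxy^{-1}=x^2$ and $x$ of infinite order, then the natural map $BS(1,2)\to H$ is an isomorphism.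

*Proof.* This is what lets us recognize $BS(1,2)$ from $x$ alone. The map is onto; let $N$ be its kernel. If $N\cap A\neq1$, then after conjugating by a power of the stable letter $y$, which multiplies by a power of 2, $N$ contains a nonzero integer $n\in A$. Then $x^n=1$ in $H$, a contradiction. So $N\cap A=1$. As $N$ and $A$ are normal, $[N,A]\subset N\cap A=1$. Elements outside $A$ do not centralize $A$, so $N\subset A$, and $N=N\cap A=1$. $\square$

**Lemma 7.2.** The fundamental group of an orientable 3-manifold contains no elements $x,y$ with $yxy^{-1}=x^2$ and $x$ of infinite order.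

*Proof.* Otherwise, by Lemma 7.1, it contains a subgroup $H\cong BS(1,2)$.

**Step 1: three properties of $H$.** First, $H$ is torsion-free (as $A$ and $H/A=\mathbb Z$ are), solvable and nonabelian. Hence it is freely indecomposable: a nontrivial free product other than $\mathbb Z/2*\mathbb Z/2$ contains a free group of rank 2, which is not solvable, and $\mathbb Z/2*\mathbb Z/2$ has torsion. Second, $H$ contains no $\mathbb Z^2$. Finitely generated subgroups of $A$ are cyclic, so a $\mathbb Z^2$ would contain some $g\notin A$ and lie in the centralizer of $g$. If $g$ acts on $A$ as multiplication by $2^k$, $k\ne0$, then $(2^k-1)u=0$ forces $u=0$; so the centralizer of $g$ meets $A$ trivially and embeds in $H/A=\mathbb Z$. Third, $H$ is an HNN extension of $\mathbb Z$ along injections. So it has a 2-dimensional $K(H,1)$, a circle with an annulus attached, with Euler characteristic $0$; thus $\chi(H)=0$ and $H_3(H)=0$.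

**Step 2: an aspherical compact 3-manifold with group $H$.** Pass to the cover with group $H$, take a compact core of it with group $H$ (Scott), and cap off boundary spheres by balls; this does not change the group, and everything is orientable. In the prime decomposition of the result, $H$ is the free product of the groups of the summands. As $H\ne1$ is indecomposable, exactly one summand $P$ has $\pi_1(P)=H$ and the others are simply connected. $P$ has no boundary spheres. Since $H\not\cong\mathbb Z$, $P\ne S^1\times S^2$, so the prime manifold $P$ is irreducible, and $\pi_2(P)=0$ by the sphere theorem. Since $\pi_1(P)$ is infinite, the universal cover is noncompact, so it has no $H_3$; by Hurewicz it is contractible. So $P$ is a $K(H,1)$.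

**Step 3: there is no such $P$.** If $P$ is closed, then $H_3(H)=H_3(P)=\mathbb Z$, a contradiction. So $\partial P\neq\emptyset$. From $0=\chi(H)=\chi(P)=\frac12\chi(\partial P)$, and since no boundary component is a sphere, all components are tori. Let $S$ be one of them. As $H\not\supset\mathbb Z^2$, $\pi_1(S)\to H$ is not injective, and the loop theorem gives a compressing disc $D$. A neighborhood $N$ of $S\cup D$ has boundary $S$ together with a sphere $\Sigma$, and $\Sigma$ separates $P$. By irreducibility $\Sigma$ bounds a ball. The ball is the closure of one side of $\Sigma$, and it is not $N$, because $N$ contains $S\subset\partial P$. So $P$ is $N$ with a ball glued on, a solid torus. Then $H\cong\mathbb Z$, a contradiction. $\square$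

## 8. Actions of $G$ on trees: the relation $r$ when $b$ is elliptic

**Proposition 8.1.** Let $G$ act without inversions on a tree $T$. Suppose there are a homomorphism $\chi:G\to\mathbb Z$ with $c=\chi(t)\ne0$ and a function $\eta:\mathrm{Vert}(T)\to\mathbb Z$ with $\eta(gv)=\eta(v)+\chi(g)$ for all $g,v$. Then $W$ fixes an edge of $T$.

The proof fills this section and the next. Replacing $(\eta,\chi)$ by $(-\eta,-\chi)$ if necessary, assume $c>0$. Since $a,b\in[G,G]$, $\chi$ vanishes on $W$, so $\eta$ is $W$-invariant. As in Section 3, $\ell(a)=\ell(bab^{-1})=\ell(a^2)=2\ell(a)$, so $a$ is elliptic. The element $b$ is elliptic or hyperbolic. If it is elliptic, we find the edge; if it is hyperbolic, we derive a contradiction.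

**Lemma 8.2.** (i) If $\alpha$ is elliptic and $x$ is a vertex, then $\pi_{\mathrm{Fix}(\alpha)}(x)$ is the midpoint of $[x,\alpha x]$. (ii) If $\alpha,\beta$ and $\beta\alpha$ are elliptic, then $\alpha$ and $\beta$ have a common fixed vertex.

*Proof.* (i) Let $q=\pi_{\mathrm{Fix}(\alpha)}(x)$. If $x=q$ there is nothing to show. Otherwise the edge $f$ of $[q,x]$ at $q$ has its other endpoint outside $\mathrm{Fix}(\alpha)$, so $\alpha f\ne f$, and $[x,q]\cup\alpha[q,x]$ has no backtracking. It is the geodesic from $x$ to $\alpha x$, with midpoint $q$. (ii) Let $\beta\alpha x=x$, so $\alpha x=\beta^{-1}x$. By (i) the midpoint of $[x,\alpha x]=[x,\beta^{-1}x]$ lies in $\mathrm{Fix}(\alpha)$ and in $\mathrm{Fix}(\beta^{-1})=\mathrm{Fix}(\beta)$. $\square$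

Part (ii) is the case of two generators of the statement in Serre, *Trees*, I.6.5: a group generated by $s_1,\dots,s_n$ such that all $s_i$ and all $s_is_j$ have fixed vertices has a fixed vertex.

**Case E: $b$ is elliptic.** Suppose $W$ fixes no edge. Then $W^t$ fixes no edge either.

**Step E1: $W$ fixes a vertex.** From $ba=a^2b$ we get $a^{-2}ba^2=a^{-2}(ba)a=a^{-2}(a^2b)a=ba$. So $ba$ is conjugate to $b$, hence elliptic. By Lemma 8.2(ii), $a$ and $b$ have a common fixed vertex $w$, so $W$ fixes $w$. Then $W^t$ fixes $tw$, and $tw\ne w$ because $\eta(tw)=\eta(w)+c$.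

**Step E2: letters that move the path $[w,tw]$.** Let $D=d(w,tw)\ge1$, and let $e$ and $e'$ be the edges of $[w,tw]$ at $w$ and at $tw$ (possibly $e=e'$). By (4), $g_1,g_2$ generate $W$, so some $g\in\{g_1,g_2\}$ does not fix $e$. Likewise some $h\in\{h_1,h_2\}$ does not fix $e'$. Let $g_*,h_*$ be the other two letters. In the cyclic word $g_1h_1g_2h_2$ every $g_i$ is next to every $h_j$: the products $g_1h_1$, $h_1g_2$, $g_2h_2$, $h_2g_1$ all occur. So, after conjugating $r=1$, we have $ghg_*h_*=1$ (if $g,h$ have equal index) or $hgh_*g_*=1$ (if not).

**Step E3: both are impossible.** We compare distances.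

Suppose $ghg_*h_*=1$, so $gh=h_*^{-1}g_*^{-1}$. As $g_*$ fixes $w$ and $h_*$ fixes $tw$, the vertex $ghw=h_*^{-1}w$ is at distance $D$ from $tw$. But consider the path
$$[tw,w]\ \cup\ g[w,tw]\ \cup\ gh[tw,w]$$
from $tw$ to $ghw$. At $w=gw$ it arrives along $e$ and leaves along $ge\neq e$. At $gtw=ghtw$ it arrives along $ge'$ and leaves along $ghe'\ne ge'$. So there is no backtracking and the distance is $3D$, a contradiction.

Suppose $hgh_*g_*=1$, so $hg=g_*^{-1}h_*^{-1}$. Then $hgtw=g_*^{-1}tw$ is at distance $D$ from $w$. The path
$$[w,tw]\ \cup\ h[tw,w]\ \cup\ hg[w,tw]$$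
from $w$ to $hgtw$ has the edges $e'\ne he'$ meeting at $tw=htw$ and $he\neq hge$ meeting at $hw=hgw$. Again there is no backtracking and the distance is $3D$, a contradiction.

So in Case E, $W$ fixes an edge.

## 9. When $b$ is hyperbolic: heights and ping-pong

**Case H: $b$ is hyperbolic.** Now $W$ fixes no vertex, and there is no path $[w,tw]$ to work with. We replace $w$ and $tw$ by two subtrees $Y$ and $Y'=tY$, and the place where we use $\eta$ is to show that $Y$ and $Y'$ can overlap only a little. Let $L$ be the axis of $b$, $\ell=\ell(b)\ge1$, and $\varepsilon$ the repelling end of $b$, the end of $L$ to which $b^{-k}u$ tends.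

**Step H1: $W$ fixes the end $\varepsilon$.** This gives $W$ a point at infinity to replace the fixed vertex. Let $F=\mathrm{Fix}(a)\neq\emptyset$. Then $bF=\mathrm{Fix}(bab^{-1})=\mathrm{Fix}(a^2)\supseteq F$, so $b^{-1}F\subseteq F$. Take $u\in F$ and $k\ge1$. Then $b^{-k}u\in F$, so $[u,b^{-k}u]\subset F$. By facts 2 and 4 of Section 2 this geodesic contains $[\pi_L(u),b^{-k}\pi_L(u)]$, because the two projections differ. Letting $k$ grow, $F$ contains the ray of $L$ from $\pi_L(u)$ to $\varepsilon$. So $a$ fixes $\varepsilon$, and so does $b$.

**Step H2: a function measuring distance from $\varepsilon$.** Fix a vertex $u_0$ and put $\beta(u)=d(u,z)-d(u_0,z)$ for any vertex $z\in[u,\varepsilon)\cap[u_0,\varepsilon)$. Moving $z$ further toward $\varepsilon$ changes both distances equally, so this does not depend on $z$. This is the *Busemann function* of $\varepsilon$; on the line with vertices $\mathbb Z$ and $\varepsilon=-\infty$ it is $\beta(u)=u-u_0$. In general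
$$\beta(u)-\beta(v)=d(u,z)-d(v,z)\qquad\text{for any } z\in[u,\varepsilon)\cap[v,\varepsilon). \tag{5}$$
An element $g\in W$ carries rays to $\varepsilon$ to rays to $\varepsilon$, so $\beta(gu)-\beta(gv)=\beta(u)-\beta(v)$. Hence $\beta(gu)-\beta(u)$ does not depend on $u$, and it is a homomorphism in $g$. It is $0$ for $a$, which fixes a vertex, and $\ell$ for $b$ (take $u\in L$; $b$ moves $u$ away from $\varepsilon$ by $\ell$). So there is a homomorphism $p:W\to\mathbb Z$ with $p(a)=0$, $p(b)=1$ and
$$\beta(gu)=\beta(u)+p(g)\,\ell\qquad(g\in W). \tag{6}$$
Put $\beta'(u)=\beta(t^{-1}u)$, a Busemann function for the end $t\varepsilon$. For $h=tgt^{-1}$ with $g\in W$, (6) gives $\beta'(hu)=\beta(gt^{-1}u)=\beta'(u)+p(g)\ell$.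

**Step H3: the subtrees.** Let $Y=\bigcup_{w\in W}wL$. All lines $wL$ have $\varepsilon$ as an end by Step H1, so any two of them meet, and $Y$ is a $W$-invariant subtree. If $u\in wL$, then $[u,\varepsilon)\subset wL$. Let $Y'=tY$, a $W^t$-invariant subtree with the distinguished end $t\varepsilon$.

**Step H4: heights on $Y$ and $Y'$.** Since $\chi(b)=0$, $\eta$ is $b$-invariant, so it is periodic along $L$ with period $\ell$. Let $\mu$ and $M$ be its minimum and maximum on $L$ (here $M$ is a number); both are attained on every segment of $L$ of length $\ge\ell$. Since $\eta$ is $W$-invariant, the same holds on each $wL$ with the same $\mu,M$. Therefore: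

* $\mu\le\eta\le M$ on $Y$, and every segment of length $\ge\ell$ in a ray $[u,\varepsilon)$ with $u\in Y$ contains vertices of heights $\mu$ and $M$;
* translating by $t$, $\mu+c\le\eta\le M+c$ on $Y'$, and every segment of length $\ge\ell$ in a ray $[u,t\varepsilon)$ with $u\in Y'$ contains vertices of heights $\mu+c$ and $M+c$.

**Step H5: the shadows are small.** As sets of vertices let $\Delta=\pi_Y(Y')$ and $\Delta'=\pi_{Y'}(Y)$. We claim, for $g\in W$ with $p(g)\ne0$ and $h=tgt^{-1}$,
$$g\Delta\cap\Delta=\emptyset,\qquad h\Delta'\cap\Delta'=\emptyset. \tag{7}$$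

Suppose first $Y\cap Y'=\emptyset$. By fact 2, $\Delta$ and $\Delta'$ are single vertices. They are moved by $g$ and $h$ respectively, because $\beta$ and $\beta'$ change by $p(g)\ell\neq0$.

Suppose now $Y\cap Y'\ne\emptyset$. Then $\Delta=\Delta'=Y\cap Y'$. Indeed vertices of the intersection project to themselves, and for $y'\in Y'$ and $q\in Y\cap Y'$ fact 1 gives $\pi_Y(y')\in[y',q]\subset Y'$; the other equality is symmetric. In particular $\Delta$ is convex.

Let $u,v\in\Delta$ with $\beta(u)-\beta(v)\ge\ell$, and let $z$ be the vertex where $[u,\varepsilon)$ and $[v,\varepsilon)$ merge. Then $z\in[u,v]\subset\Delta$. By (5), $\beta(v)-\beta(z)=d(v,z)\ge0$, so $d(u,z)=\beta(u)-\beta(z)\ge\beta(u)-\beta(v)\ge\ell$. So $[u,z]$ is a segment of length $\ge\ell$ in $[u,\varepsilon)$ with $u\in Y$, and it contains a vertex of height $\mu$. But $[u,z]\subset Y'$, where $\eta\ge\mu+c>\mu$: a contradiction. Hence $|\beta(u)-\beta(v)|<\ell$ for all $u,v\in\Delta$. Since $|\beta(gu)-\beta(u)|=|p(g)|\ell\ge\ell$, no $u\in\Delta$ has $gu\in\Delta$.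

Likewise let $u,v\in\Delta'$ with $\beta'(u)-\beta'(v)\ge\ell$, and let $z$ be the merging vertex of $[u,t\varepsilon)$ and $[v,t\varepsilon)$. As before $[u,z]\subset\Delta'\subset Y$ has length $\ge\ell$. It lies in $[u,t\varepsilon)$ with $u\in Y'$, so it contains a vertex of height $M+c>M$, impossible in $Y$. So $|\beta'(u)-\beta'(v)|<\ell$ on $\Delta'$, and $h\Delta'\cap\Delta'=\emptyset$. This proves (7).

**Step H6: two disjoint sets.** We set up ping-pong. On vertices let
$$P=\{x:\pi_Y(x)\notin\Delta\},\qquad P'=\{x:\pi_{Y'}(x)\notin\Delta'\}.$$
Then $P\cap P'=\emptyset$. Let $x\in P$ and $q=\pi_{Y'}(x)$. If $[x,q]$ missed $Y$, fact 2 would give $\pi_Y(x)=\pi_Y(q)\in\Delta$, a contradiction. So $[x,q]$ contains a vertex $z\in Y$. By fact 3, $q=\pi_{Y'}(z)\in\Delta'$. Thus $x\notin P'$.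

**Step H7: how the letters act.** If $g\in W$, $p(g)\ne0$ and $x\notin P$, then $\pi_Y(gx)=g\pi_Y(x)\in g\Delta$, which misses $\Delta$ by (7), so $gx\in P$. In the same way, if $h=tgt^{-1}$ with $g\in W$ and $p(g)\ne0$, then $x\notin P'$ implies $hx\in P'$. In particular, by Step H6, $gP'\subset P$ and $hP\subset P'$.

**Step H8: the contradiction.** The letters $g_1=b$, $g_2=ab$, $h_1=tbt^{-1}$, $h_2=t(ab^{-2})t^{-1}$ have exponents
$$p(b)=1,\qquad p(ab)=1,\qquad p(b)=1,\qquad p(ab^{-2})=-2,$$
all nonzero. Take $x\in\Delta$. Then $\pi_Y(x)=x\in\Delta$, so $x\notin P$. Since $x\in Y$, $\pi_{Y'}(x)\in\Delta'$, so $x\notin P'$. Hence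
$$h_2x\in P',\qquad g_2h_2x\in P,\qquad h_1g_2h_2x\in P',\qquad g_1h_1g_2h_2x\in P.$$
But $g_1h_1g_2h_2=r=1$, so $x\in P$, a contradiction. So Case H cannot occur, and Proposition 8.1 is proved. $\square$

## 10. The knot $K$, and its sums with other knots

**Proof of the first part of Theorem 4.2.** Let $V$ be a Seifert manifold of $J$, let $V_0=V\cap E(J)$, and take $T$ and $\eta$ from Lemma 2.1. Let $G$ act on $T$ through $\varphi$, and put $\chi=\chi_V\circ\varphi$. Then $\chi(t)=\pm\chi_J(\varphi(t))\neq0$ and $\eta$ satisfies the hypothesis of Proposition 8.1 by (1). So $\varphi(W)$ fixes an edge of $T$, and a conjugate of $\varphi(W)$ lies in the image of $\pi_1(V_0)$ in $G(J)$. Since $\varphi(b)\varphi(a)\varphi(b)^{-1}=\varphi(a)^2$ and $\varphi(a)$ has infinite order, $\varphi(W)\cong BS(1,2)$ by Lemma 7.1.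

If $V$ were minimal, this image would be isomorphic to $\pi_1(V)$. Then $\pi_1(V)$ would contain elements $x,y$ with $yxy^{-1}=x^2$ and $x$ of infinite order. As $V$ is an orientable 3-manifold, this contradicts Lemma 7.2. So $J$ has no minimal Seifert manifold.

**Application to $K$.** Let $K$ be the knot of Section 5 and $\varphi=\mathrm{id}$. Then $a$ has infinite order by Lemma 6.1, and $t$ generates $G^{ab}\cong\mathbb Z$, so $\chi_K(t)=\pm1$. This proves Theorem 4.1.

**Application to $K\#J'$.** The exterior $E(K\#J')$ is $E(K)\cup E(J')$ glued along $S^1\times D^2$, where $S^1$ is a meridian of each. Meridians have infinite order, since they generate the abelianizations, so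
$$G(K\#J')=G(K)*_{\mathbb Z}G(J')$$
is an amalgam along infinite cyclic subgroups, and the inclusion $\varphi:G=G(K)\hookrightarrow G(K\#J')$ is injective. So $\varphi(a)$ has infinite order. An abelianization map of $G(K\#J')$ is $\pm1$ on the meridian of $K$, so it restricts to a surjection of $G(K)$ onto $\mathbb Z$. This restriction factors through $G^{ab}=\mathbb Z\langle t\rangle$, so it takes the value $\pm1$ on $t$. The first part of the theorem applies.

**Infinitely many knots.** We need an invariant to tell the sums apart. For a 2-knot $J$ let $\delta(J)=\dim_{\mathbb Q}H_1(E_\infty;\mathbb Q)$, where $E_\infty$ is the infinite cyclic cover of $E(J)$, with generating covering transformation $s$. It depends only on $G(J)$, because $H_1(E_\infty;\mathbb Q)$ is the abelianization of $[G(J),G(J)]$ tensored with $\mathbb Q$.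

*It is finite.* Since $E(J)$ is compact, $H_1(E_\infty;\mathbb Q)$ is finitely generated over the principal ideal domain $\mathbb Q[s^{\pm1}]$. In the Wang sequence
$$H_1(E_\infty;\mathbb Q)\xrightarrow{\,s-1\,}H_1(E_\infty;\mathbb Q)\to H_1(E(J);\mathbb Q)\to H_0(E_\infty;\mathbb Q)\xrightarrow{\,s-1=0\,}H_0(E_\infty;\mathbb Q)$$
the third map goes from $\mathbb Q$ onto $\mathbb Q$, so it is an isomorphism, the second map is zero, and $s-1$ is surjective on $H_1(E_\infty;\mathbb Q)$. Multiplication by $s-1$ is not surjective on $\mathbb Q[s^{\pm1}]$, so there is no free summand, and the module has finite dimension over $\mathbb Q$.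

*It is additive.* The preimage of $S^1\times D^2$ in the infinite cyclic cover of $E(K\#J')$ is $\mathbb R\times D^2$, which is contractible, and the preimages of $E(K)$ and $E(J')$ are their infinite cyclic covers. By Mayer–Vietoris, $\delta(K\#J')=\delta(K)+\delta(J')$.

*It takes infinitely many values.* Let $J'_k$ be the spun $(2,2k+1)$-torus knot. By the computation in Section 1 its group is that of the torus knot, which is fibered with fiber a surface of genus $k$ with one boundary circle, so $\delta(J'_k)=2k$. Hence $\delta(K\#J'_k)=\delta(K)+2k$, and the knots $K\#J'_k$, $k\ge1$, are pairwise inequivalent. None of them has a minimal Seifert manifold. This completes the proof of Theorem 4.2. $\square$
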